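# A Volterra Moore space that is not Baire

## 1. Sequences with finitely many zeros

Let $D$ be the set of all $b\in\omega^\omega$ that take the value $0$ only finitely often, and let $z(b)=\{i:b(i)=0\}$. For a finite sequence $s$ put $D[s]=\{b\in D: s\subset b\}$. These sets form a base of clopen sets for the metric $d(b,b')=2^{-\min\{i:b(i)\ne b'(i)\}}$.

Let $F_k=\{b\in D:|z(b)|\le k\}$. If $b$ has more than $k$ zeros, some initial segment of $b$ already has more than $k$ zeros, so $F_k$ is closed. Every $D[s]$ contains $D[s^\frown 0^{k+1}]$, where $0^{k+1}$ is a block of $k+1$ zeros, and this set misses $F_k$; so $F_k$ is nowhere dense. Hence $D=\bigcup_kF_k$ is a countable union of closed nowhere dense sets: the dense open sets $D\setminus F_k$ have empty intersection. On the other hand, for each finite $a\subset\omega$ the stratum $D_a=\{b:z(b)=a\}$ is a closed subset of the complete metric space $\omega^\omega$, so each stratum satisfies the Baire category theorem.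

So countably many dense open sets of $D$ can have empty intersection. A countable intersection of open sets is one $G_\delta$ set; can two dense $G_\delta$ sets already do the damage? Let
$$P=\{b\in D:|z(b)|\text{ is even}\},\qquad Q=\{b\in D:|z(b)|\text{ is odd}\}.$$
Both are dense, because $D[s]$ contains $s^\frown1^\omega$ and $s^\frown0^\frown1^\omega$, whose numbers of zeros differ by one. The set $\{b:|z(b)|=k\}$ is $F_0$ for $k=0$ and $F_k\setminus F_{k-1}$ for $k\ge1$. It is the intersection of a closed set with an open set, hence an $F_\sigma$ set in the metric space $D$. So $P$ and $Q$ are $F_\sigma$, and since they are complements of each other, both are $G_\delta$. Thus $D$ has two disjoint dense $G_\delta$ sets.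

The rational line behaves the same way. All subsets of $\mathbb Q$ are $G_\delta$, since their complements are countable unions of points, and the dyadic rationals and the remaining rationals are disjoint and dense. Is this typical? If countably many dense open sets can have a non-dense intersection, can two dense $G_\delta$ sets always do so? The answer depends on the class of spaces, and the class in this talk is that of Moore spaces.

## 2. Volterra, Baire and Moore spaces

All spaces are assumed to be $T_1$.

**Definition (PWD, Volterra, Baire).** For $f:X\to Y$ let $C(f)$ be the set of points at which $f$ is continuous; $f$ is *pointwise discontinuous* (PWD) if $C(f)$ is dense in $X$. The space $X$ is *Volterra* if $C(f)\cap C(g)$ is dense in $X$ for each pair of PWD functions $f,g:X\to\mathbb R$. It is *Baire* if the intersection of any countably many dense open subsets is dense.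

**Proposition 1.** $X$ is Volterra if and only if the intersection of any two dense $G_\delta$ subsets of $X$ is dense.

*Proof.* For $f:X\to\mathbb R$, let $W_n$ be the union of all open $U$ such that $f(U)$ has diameter less than $1/n$. Then $C(f)=\bigcap_{n\ge1}W_n$, so $C(f)$ is $G_\delta$. This gives "if". For "only if" it suffices to show that every dense $G_\delta$ set $G$ equals $C(f)$ for some real-valued $f$. Write $G=\bigcap_nU_n$ with $U_n$ open and decreasing, $U_0=X$. Let $f=0$ on $G$, and for $x\notin G$ let $f(x)=1/k$, where $k$ is least with $x\notin U_k$ (so $k\ge1$). If $x\in G$ and $n\ge1$, then $f<1/n$ on the neighborhood $U_n$ of $x$, so $f$ is continuous at $x$. If $x\notin G$, then $f(x)>0$, but every neighborhood of $x$ meets the dense set $G$, where $f=0$; so $f$ is not continuous at $x$. $\square$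

We use this characterization from now on. Every Baire space is Volterra, because two dense $G_\delta$ sets are together the intersection of countably many dense open sets. So $\mathbb Q$ and $D$ are neither Baire nor Volterra.

In the full class of $T_1$ spaces the converse fails for a cheap reason. Let $\mathcal E$ be a free ultrafilter on $\omega$ and let the open sets be $\emptyset$ and the members of $\mathcal E$. The space is $T_1$, as $\omega\setminus\{n\}\in\mathcal E$. A set $A$ is dense if and only if $A\in\mathcal E$: a member of $\mathcal E$ meets every member of $\mathcal E$, and if $A\notin\mathcal E$, then $\omega\setminus A$ is a non-empty open set missing $A$. So any two dense sets have dense intersection, and the space is Volterra. But $\bigcap_n(\omega\setminus\{n\})=\emptyset$, so it is not Baire. This space is not Hausdorff, since any two non-empty open sets meet. It is therefore far from the following class.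

**Definition (development, Moore space).** For a cover $\mathcal G$ of $X$ let $\mathrm{St}(x,\mathcal G)=\bigcup\{G\in\mathcal G:x\in G\}$. A *development* is a sequence $(\mathcal G_n)_{n\in\mathbb N}$ of open covers such that for every $x$ and every open $U\ni x$ there is $n$ with $\mathrm{St}(x,\mathcal G_n)\subseteq U$. A space is *developable* if it has a development. A *Moore space* is a regular developable space.

In a metric space, the covers by open balls of radius $1/n$ form a development. Here is a less metric example. Let $\mathcal E$ be a family of infinite subsets of $\omega$ any two of which have finite intersection. On $\omega\cup\mathcal E$ let the points of $\omega$ be isolated, and let the sets $\{E\}\cup(E\setminus n)$, $n\in\omega$, be basic neighborhoods of $E\in\mathcal E$. Since $E\cap E'$ is finite for $E\neq E'$, all these basic sets are clopen, and the space is $T_1$; so it is regular. Let $\mathcal G_n$ consist of all $\{k\}$, $k\in\omega$, and all $\{E\}\cup(E\setminus n)$. Then $\mathrm{St}(E,\mathcal G_n)=\{E\}\cup(E\setminus n)$, and $\mathrm{St}(k,\mathcal G_n)=\{k\}$ for $n>k$.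 So $(\mathcal G_n)$ is a development. Note the mechanism: for each point the star is a *single* basic set once $n$ is large. We shall meet it again.

A developable space is first countable, since the sets $\mathrm{St}(x,\mathcal G_n)$ form a local base at $x$.

**Definition (bases and covers).** A family of sets is *point-finite* (*point-countable*) if each point lies in only finitely (countably) many members, and *$\sigma$-point-finite* if it is a union of countably many point-finite families. A *$\pi$-base* is a family of non-empty open sets such that every non-empty open set contains a member of the family; the *$\pi$-weight* is the least cardinality of a $\pi$-base. A space is *metacompact* if every open cover has a point-finite open refinement, and *zero-dimensional* if it has a base of clopen sets.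

For example, the intervals $(k2^{-n},(k+1)2^{-n})$, $k\in\mathbb Z$, $n\in\omega$, form a $\pi$-base of $\mathbb R$. It is $\sigma$-point-finite, since for fixed $n$ the intervals are disjoint. It is not a base, since no member contains $0$.

Gruenhage and Lutzer showed that Volterra and Baire are equivalent for $X$ if $X$ satisfies any one of these conditions: (a) $X$ contains a dense metrizable subspace; (b) $X$ is a closed continuous image of a metric space; (c) $X$ is a metacompact sequential space with a $\sigma$-closed discrete dense set; (d) $X$ is separable and sequential; (e) $X$ is a metacompact Moore space. Condition (e) leads to their Question 2.11, recorded as still open in "Volterra Spaces Revisited": *is every Volterra Moore space Baire?* The answer is no (Theorem A below). We first see how far a positive argument can be pushed.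

## 3. Disjoint dense $G_\delta$ sets from point-finiteness

A sensible attempt imitates $\mathbb Q$: in a space that is not Baire, choose two disjoint dense sets point by point, and try to make them $G_\delta$. With a point-finiteness assumption this succeeds.

**Theorem B.** Let $X$ be a first countable $T_1$ space with a $\sigma$-point-finite $\pi$-base. Then $X$ is Volterra if and only if $X$ is Baire. In particular this holds for every Moore space with a $\sigma$-point-finite base (e.g. every metacompact Moore space).

*Proof.* Every Baire space is Volterra. Let $\bigcup_n\mathcal B_n$ be a $\pi$-base of $X$ with each $\mathcal B_n$ point-finite, and suppose that $X$ is not Baire. We show that $X$ is not Volterra.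

**Step 1: a place to work.** This step finds an open set in which every non-empty open subset has many points. There are dense open sets $U_n$ and a non-empty open $O_0$ with $O_0\cap\bigcap_nU_n=\emptyset$. Put $F_n=O_0\setminus(U_0\cap\dots\cap U_n)$. These sets are increasing, closed and nowhere dense in $O_0$, and $\bigcup_nF_n=O_0$. A point isolated in $O_0$ is isolated in $X$, so it would lie in every dense set $U_n$; hence $O_0$ has no isolated points. By $T_1$, every non-empty open subset of $O_0$ is infinite. None of them has a finite $\pi$-base: remove one point from each of finitely many non-empty open subsets, and what is left is a non-empty open set that contains none of them.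

Choose a non-empty open $O\subset O_0$ of minimal $\pi$-weight $\mu$ among the non-empty open subsets of $O_0$. Then $\mu\ge\omega$. Every non-empty open $O'\subset O$ has $\pi$-weight exactly $\mu$: at least $\mu$ by minimality, and at most $\mu$ because the members of a $\pi$-base of $O$ that lie in $O'$ form a $\pi$-base of $O'$. Moreover $|O'|\ge\mu$, because by first countability $O'$ has a base of size at most $|O'|\cdot\omega=|O'|$.

**Step 2: two disjoint dense sets.** This step chooses the points. Shrink each member of a $\pi$-base of $O$ of size $\mu$ to a member of $\bigcup_n\mathcal B_n$. The result is a $\pi$-base of $O$ of size at most $\mu$, hence exactly $\mu$. Write it as $\{C_\xi:\xi<\mu\}$ with distinct $C_\xi\in\mathcal B_{n(\xi)}$, $C_\xi\subset O$. By recursion on $\xi$ choose points $p_\xi,q_\xi\in C_\xi\setminus F_{n(\xi)}$ so that all chosen points are distinct. This is possible: $C_\xi\setminus F_{n(\xi)}$ is non-empty and open, so it has at least $\mu$ points, and fewer than $\mu$ points are excluded. Let $E_n=\{p_\xi:n(\xi)=n\}$, $P=\bigcup_nE_n$ and $Q=\{q_\xi:\xi<\mu\}$. Then $P\cap Q=\emptyset$,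 and both are dense in $O$ because they meet every $C_\xi$.

**Step 3: each $E_n$ is $G_\delta$ in $O$.** This is the step that uses point-finiteness. Choose a decreasing local base $(V_l(\xi))_l$ at $p_\xi$ with $V_l(\xi)\subset C_\xi$; by $T_1$, $\bigcap_lV_l(\xi)=\{p_\xi\}$. Let $y\in\bigcap_l\bigcup_{n(\xi)=n}V_l(\xi)$. For each $l$ there is a $\xi$ with $n(\xi)=n$ and $y\in V_l(\xi)\subset C_\xi$. Since $y$ lies in only finitely many $C_\xi$ with $n(\xi)=n$, a single $\xi$ serves infinitely many $l$, hence all $l$, and $y=p_\xi$. So $E_n=\bigcap_l\bigcup_{n(\xi)=n}V_l(\xi)$.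

**Step 4: $P$ and $Q$ are $G_\delta$ in $O$.** This step combines the countably many $E_n$ with the help of the sets $F_n$. Since $E_n\cap F_n=\emptyset$ and the $F_n$ increase, $E_n\cap F_m=\emptyset$ for $n\ge m$. So $P\cap F_m=F_m\cap\bigcup_{n<m}E_n$. As $O=\bigcup_m(F_m\cap O)$,
$$P=\bigcap_m\Big(\bigcup_{n<m}E_n\ \cup\ (O\setminus F_m)\Big).$$
Indeed a point of $P$ in $F_m$ lies in $\bigcup_{n<m}E_n$, and a point of the right side lies in some $F_m$, hence in some $E_n$. Each bracket is a finite union of $G_\delta$ sets, hence $G_\delta$. The same argument applies to $Q$.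

**Step 5: from $O$ to $X$.** The sets $P\cup(X\setminus\overline O)$ and $Q\cup(X\setminus\overline O)$ are dense $G_\delta$ sets of $X$, and their intersection misses $O$. So $X$ is not Volterra.

**Step 6: the Moore case.** Here we check the last sentence of the theorem. Moore spaces are first countable and $T_1$, and a $\sigma$-point-finite base becomes a $\sigma$-point-finite $\pi$-base when the empty set is removed. In a metacompact Moore space with development $(\mathcal G_n)$, take point-finite open refinements $\mathcal R_n$ of $\mathcal G_n$. Then $\mathrm{St}(x,\mathcal R_n)\subset\mathrm{St}(x,\mathcal G_n)$, so $\bigcup_n\mathcal R_n$ is a $\sigma$-point-finite base. $\square$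

Steps 1 and 2 work in every first countable $T_1$ space that is not Baire, if any $\pi$-base is used and the $n(\xi)$ are assigned arbitrarily. Disjoint dense sets are easy; the difficulty is to make them $G_\delta$. The argument depends on one sentence of Step 3: *a single $\xi$ serves infinitely many $l$*. Without point-finiteness $y$ may lie in $V_l(\xi_l)$ with ever-changing $\xi_l$, and then $\bigcap_l\bigcup_\xi V_l(\xi)$ can be larger than $E_n$. This really happens. In $\mathbb R$, let the $C_\xi$ be all open intervals with rational endpoints, put them all in one class, and choose distinct $p_\xi\in C_\xi$. Then $E_0$ is a countable dense set. It is not $G_\delta$, for otherwise $E_0$ and its complement would be disjoint dense $G_\delta$ sets in the Baire space $\mathbb R$. A point-countable base therefore does not suffice for Step 3.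

## 4. An open set assembled from free strata

**Theorem A (ZFC).** There is a non-empty zero-dimensional Moore space $X$ with a point-countable base of clopen sets which is Volterra, but which is a countable union of closed nowhere dense sets. In particular $X$ is a Volterra Moore space, and no non-empty open subspace of $X$ is Baire.

To see what must be built, return to $D$. Give the stratum $D_a$ the rank $m_0(a)=\sum_{i\in a}2^i$. The stratum of least rank that meets $D[s]$ is $D_{z(s)}$, where $z(s)$ is the set of zeros of $s$. For the set $P$ of Section 1, $D[s]\cap D_{z(s)}\cap P=\emptyset$ exactly when $|z(s)|$ is odd; say then that $s$ is $P$-free. Every $D[s]$ contains $D[t]$ for $P$-free $t$ of arbitrarily large rank. Yet no $D[s]$ misses $P$, because $P$-freeness concerns the lowest stratum only.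

Suppose now that we glue a further copy of $D$ into the space, as an open set, so that the new stratum with index $a$ receives the same rank as some $P$-free node $p_a$ *and lies inside the basic open set of $p_a$*. Then the whole new copy misses $P$, stratum by stratum, so $P$ is not dense in the enlarged space. If every pair $P,Q$ of dense $G_\delta$ sets with non-dense intersection produces enough $P$-free or $Q$-free nodes, and if every family of nodes that could matter has been anticipated by a glued copy, then no such pair survives. Free nodes are produced by the Baire category theorem inside a single stratum. So we want strata that are completely metrizable, and we glue a copy of $D$ at each stage of a transfinite recursion.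

The gluing must keep the old basic sets clopen, and a careless choice of the $p_a$ violates this. Write $(0,s)$ for the basic sets of the first copy and $(1,b)$ for new points. Take $p_\emptyset=(0,\emptyset)$, and put $p_{\{i\}}$ below $(0,\langle1\rangle)$ for even $i$ and below $(0,\langle2\rangle)$ for odd $i$. The points $(1,b)$ with $z(b)=\{i\}$ then lie in the old set $(0,\langle1\rangle)$ when $i$ is even and outside it when $i$ is odd. Both kinds occur in every neighborhood of $(1,1^\omega)$, so $(0,\langle1\rangle)$ is no longer clopen. In general, the neighborhoods of a new point with zero set $a$ consist of points with zero set $a$ or with zero set $a'\supset a$ whose first new zero $i$ is large, and these sit below $p_{a\cup\{i\}}$. So we need, for *every* old node $q$ simultaneously, that all but finitely many of the $p_{a\cup\{i\}}$ lie on the same side of $q$. The remedy is to force $p_{a\cup\{i\}}$ to lie below an intermediate node $d_{a,i}$ below $p_a$, where the $d_{a,i}$ leave $p_a$ along labels $\nu_{a,i}$ that are eventually different from everything that old nodes can see. With up to $|\beta|$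 conditions at stage $\beta$, this requires many almost disjoint sequences of labels, so $\omega$ is replaced by a cardinal $\kappa$ with $\kappa^\omega=2^\kappa$.

## 5. Cardinals, zero sets and nodes

Let $\kappa=\beth_\omega=\sup_n\beth_n$, where $\beth_0=\omega$ and $\beth_{n+1}=2^{\beth_n}$, and let $\lambda=2^\kappa$. Since
$$2^\kappa=\prod_n2^{\beth_n}\le\kappa^\omega\le\kappa^\kappa=2^\kappa,$$
we have $\lambda=\kappa^\omega$. Also $\lambda^\kappa=\lambda$, $\mathrm{cf}(\lambda)>\kappa$ by König's theorem, and $2^\omega<\kappa<\lambda$.

**Definition (sequences).** $T=\kappa^{<\omega}$ is the set of finite sequences in $\kappa$. For $s\in T$ let $|s|$ be its length and $z(s)=\{i<|s|:s(i)=0\}$. Let $Y$ be the set of $b\in\kappa^\omega$ for which $z(b)=\{i:b(i)=0\}$ is finite, and $[s]=\{b\in Y:s\subset b\}\ne\emptyset$. Constant sequences are written $1^i,0^i,1^\omega,2^\omega$.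

**Definition (zero sets).** $\mathbb A=[\omega]^{<\omega}$. We write $a\sqsubseteq a'$ if $a$ is an initial segment of $a'$, and $a\sqsubset a'$ if moreover $a\ne a'$. Put $a^+=\max a+1$, $\emptyset^+=0$, and $a^\frown i=a\cup\{i\}$ for $i\ge a^+$. Let $Y_a=\{b\in Y:z(b)=a\}\neq\emptyset$.

Three facts are used all the time. If $a\sqsubset a'$ and $i=\min(a'\setminus a)$, then $i\ge a^+$ and $a^\frown i\sqsubseteq a'$. Always $|s|\ge z(s)^+$. If $b\in[s]$, then $z(b)\cap|s|=z(s)$, so $z(s)\sqsubseteq z(b)$. Note also that $Y$ is the union of the *countably many* disjoint sets $Y_a$.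

**Definition (nodes).** A *node* is a pair $p=(\gamma,s)\in N:=\lambda\times T$, and $\gamma$ is its *level*. $N_\beta=\beta\times T$ is the set of nodes of level less than $\beta$. For $\nu\in\kappa\setminus\{0\}$ and $i\in\omega$ let $p\langle\nu,i\rangle=(\gamma,s^\frown\nu^\frown1^i)$, and let $p^*=(\gamma,s^\frown1^\omega)\in\lambda\times Y$. Put $X_\beta=\beta\times Y$, $J^\beta=\{\beta\}\times Y$ and $X^-=\lambda\times Y$.

For instance, for $s=(5,0,7)$ we have $z(s)=\{1\}$, $z(s)^+=2$, $|s|=3$; for $p=(\gamma,s)$, $p\langle4,2\rangle=(\gamma,(5,0,7,4,1,1))$ and $p^*=(\gamma,(5,0,7,1,1,1,\dots))$. Passing from $s$ to $s^\frown\nu^\frown1^i$ adds no zeros.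

"A.a. $i$" means "for all but finitely many $i$". Fix an injection $\theta:\kappa^{<\omega}\to\kappa\setminus\{0\}$. Since $|N|=\lambda$ and $\lambda^\kappa=\lambda$, there are $\lambda$ subsets of $N$ of size at most $\kappa$. Fix an enumeration $(\mathcal U_\beta)_{1\le\beta<\lambda}$ of them in which each is listed $\lambda$ times. Then each is listed cofinally often, as proper initial segments of $\lambda$ have size less than $\lambda$.

## 6. Gluing level $\beta$ under the earlier levels

By recursion on $\beta<\lambda$ we define a map $m_\beta:\mathbb A\to\omega$, sets $O_{\beta+1}(p)\subset X_{\beta+1}$ for $p\in N_{\beta+1}$, and, for every node of level $\beta$, a number $h(p)\in\omega$ (the *height*) and possibly a *predecessor*. The *rank* of a node is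
$$\rho(\gamma,s)=m_\gamma(z(s)).$$
For limit $\beta$ and $p\in N_\beta$ of level $\gamma$ put $O_\beta(p)=\bigcup_{\gamma<\delta<\beta}O_\delta(p)$. Always
$$O_{\gamma+1}(\gamma,s)=\{\gamma\}\times[s],\qquad O_{\beta+1}(q)\cap X_\beta=O_\beta(q)\quad(q\in N_\beta).\tag{1}$$
For $p,q\in N_\beta$ write $p\le_\beta q$ if $O_\beta(p)\subset O_\beta(q)$, and $p\perp_\beta q$ if $O_\beta(p)\cap O_\beta(q)=\emptyset$.

**Level $0$.** Put $m_0(a)=\sum_{i\in a}2^i$ and $h(0,t)=|t|-z(t)^+$. If $|t|>z(t)^+$, the predecessor of $(0,t)$ is $(0,t\restriction(|t|-1))$; if $|t|=z(t)^+$, then $(0,t)$ is a *root* and has no predecessor. The map $m_0$ is injective, and $m_0(a)<m_0(a')$ for $a\sqsubset a'$.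

**Level $\beta\ge1$.** We choose nodes $p_a=p_a^\beta=(\gamma_a,s_a)\in N_\beta$ for $a\in\mathbb A$ and, for each $a$, pairwise distinct $\nu_{a,i}\in\kappa\setminus\{0\}$ for $i\ge a^+$. With $d_{a,i}=d_{a,i}^\beta:=p_a\langle\nu_{a,i},i\rangle$ we require:

* (S1) $p_{a^\frown i}\le_\beta d_{a,i}$ for all $a$ and all $i\ge a^+$.
* (S2) $m_\beta(a):=\rho(p_a)$ is injective, $m_\beta(a^\frown i)>m_\beta(a)$, and $m_\beta(a^\frown i)>h(p_a)+1+i$.
* (S3) For all $q\in N_\beta$ and $a\in\mathbb A$: either $d_{a,i}\le_\beta q$ for a.a. $i$, or $d_{a,i}\perp_\beta q$ for a.a. $i$.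

Then for $q\in N_\beta$ we put
$$O_{\beta+1}(q)=O_\beta(q)\cup\{(\beta,b):d_{z(b),i}\le_\beta q\text{ for a.a. }i\},\tag{2}$$
and for $q=(\beta,t)$ the set $O_{\beta+1}(q)$ is given by (1). For a node $(\beta,t)$ with $a=z(t)$: if $|t|>a^+$, its predecessor is $(\beta,t\restriction(|t|-1))$; if $|t|=a^+$ (a *base node*), its predecessor is $p_a$. Put $h(\beta,t)=h(p_a)+1+(|t|-a^+)$.

Requirement (S3) is the demand of Section 4, and (S1) places the nodes $p_a$ below each other through the $d$'s. The last part of (S2) bounds heights by ranks; it will give the development. By (2), the trace of $O_{\beta+1}(q)$ on $J^\beta$, for $q$ of lower level, is a union of some of the sets $\{\beta\}\times Y_a$.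

**Stage $1$ by hand.** Here $O_1(0,s)=\{0\}\times[s]$, so all $p_a=(0,s_a)$ have level $0$. The relation $d_{a,i}\le_1(0,s)$ says that $s\subseteq s_a{}^\frown\nu_{a,i}{}^\frown1^i$. Since the $\nu_{a,i}$ are distinct, this holds for a.a. $i$ if and only if $s\subseteq s_a$. So $(1,b)\in O_2(0,s)$ if and only if $s\subseteq s_{z(b)}$. If $p_\emptyset=(0,\emptyset)$, then $(1,1^\omega)$ lies in $O_2(0,\emptyset)$ and in no other $O_2(0,s)$. The base node $(1,\emptyset)$ has predecessor $(0,\emptyset)$ and height $1$, and the base node $(1,\langle0\rangle)$ has predecessor $p_{\{0\}}$.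

In all cases *the predecessor of a node has the same rank, the height of a node with a predecessor is one more than the height of that predecessor, and roots have height $0$*. Indeed, if $|t|>a^+$, then the last entry of $t$ is non-zero, so dropping it does not change $z$. For a base node at level $\beta\geq1$, $\rho(\beta,t)=m_\beta(a)=\rho(p_a)$ and $h(\beta,t)=h(p_a)+1$. The rest is immediate.

Put $O^-(p)=\bigcup_\beta O_\beta(p)\subset X^-$. By (1), $O_\beta(p)=O^-(p)\cap X_\beta\neq\emptyset$ for $p\in N_\beta$. Write $p\le q$ if $O^-(p)\subset O^-(q)$, and $p\perp q$ if $O^-(p)\cap O^-(q)=\emptyset$.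

**Lemma 2.** For $p,q\in N_\beta$ and $\beta\le\beta'$: $p\le_\beta q$ iff $p\le_{\beta'}q$, and $p\perp_\beta q$ iff $p\perp_{\beta'}q$. Hence these are equivalent to $p\le q$, respectively $p\perp q$. On one level, $(\gamma,s)\le(\gamma,s')$ iff $s\supseteq s'$, and $(\gamma,s)\perp(\gamma,s')$ iff $s,s'$ are incomparable. If $p\le q$, then the level of $q$ is at most the level of $p$.

*Proof.* The lemma says that relations between nodes never change after they first make sense. Suppose $p\le_\beta q$. A new point $(\beta,b)$ of $O_{\beta+1}(p)$ has $d_{z(b),i}\le_\beta p\le_\beta q$ for a.a. $i$, so it lies in $O_{\beta+1}(q)$. Suppose $p\perp_\beta q$. A new common point $(\beta,b)$ would give $O_\beta(d_{z(b),i})\subset O_\beta(p)\cap O_\beta(q)$ for a.a. $i$, which is impossible as these sets are non-empty. At limits the sets are unions of their traces on earlier $X_\delta$, so nothing changes. The converse implications follow by intersecting with $X_\beta$. The second claim is read off at stage $\gamma+1$ from $O_{\gamma+1}(\gamma,s)=\{\gamma\}\times[s]$. For the third, $O^-(p)$ has points on the level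 of $p$, and $O^-(q)$ has no points below the level of $q$. $\square$

During the recursion, Lemma 2 for stages up to $\beta$ uses only (2) at stages less than $\beta$, so we may use it while making the choices at stage $\beta$. We drop the subscripts of $\le$ and $\perp$.

By Lemma 2, $d_{a,i}\le p_a$, and since the $\nu_{a,i}$ are distinct,
$$d_{a,i}\perp d_{a,j}\qquad(i\ne j).\tag{3}$$
By (S1), $p_{a^\frown i}\le d_{a,i}\le p_a$, hence $p_{a'}\le p_a$ whenever $a\sqsubseteq a'$, and
$$d_{a',k}\le p_{a'}\le p_{a^\frown i}\le d_{a,i}\le p_a\qquad\text{if }a\sqsubset a',\ i=\min(a'\setminus a),\ k\geq a'^+.\tag{4}$$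

**Definition (settling).** Let $\beta\ge1$, $q\in N_\beta$, $a\in\mathbb A$. A number $j\in\omega$ *settles $q$ positively at $(\beta,a)$* if $d^\beta_{a,i}\le q$ for all $i\ge\max(j,a^+)$, and *negatively* if $d^\beta_{a,i}\perp q$ for all such $i$.

Requirement (S3) says that some $j$ settles $q$ at $(\beta,a)$, one way or the other.

**Lemma 3.** Let $j$ settle $q$ at $(\beta,a)$, and let $z(t)=a$, $|t|\ge j$. Then $(\beta,t)\le q$ if $j$ settles $q$ positively, and $(\beta,t)\perp q$ if negatively.

*Proof.* We look at the points of level $\beta$ below $(\beta,t)$ one at a time. Let $b\in[t]$ and $a'=z(b)$. Then $a\sqsubseteq a'$ and $a'\cap|t|=a$. If $a'=a$, then (2) gives $(\beta,b)\in O_{\beta+1}(q)$ in the positive case and $(\beta,b)\notin O_{\beta+1}(q)$ in the negative case. Otherwise let $i=\min(a'\setminus a)$; then $i\ge|t|\ge\max(j,a^+)$. By (4), $d_{a',k}\le d_{a,i}$ for all $k$. So $d_{a',k}\le q$ for all $k$ in the positive case and $d_{a',k}\perp q$ for all $k$ in the negative case, and (2) gives the same conclusions. As $O_{\beta+1}(\beta,t)=\{\beta\}\times[t]$, Lemma 2 at stage $\beta+1$ finishes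 the proof. $\square$

## 7. Choosing the nodes $p_a$ and the labels $\nu_{a,i}$

**Definition (suitable).** A set $\mathcal U\subset N_\beta$ is *suitable at $\beta$* if $\mathcal U\ne\emptyset$ and for all $p\in\mathcal U$, $\nu\in\kappa\setminus\{0\}$, $i\in\omega$ there is $q\in\mathcal U$ with $q\le p\langle\nu,i\rangle$ and $\rho(q)>\rho(p)$.

Then such $q$ exist with $\rho(q)$ as large as desired: apply the property again to $q$ to get $q'\in\mathcal U$ with $q'\le q\langle1,0\rangle\le q$ and $\rho(q')>\rho(q)$, and iterate. The set $N_\beta$ itself is suitable for $\beta\ge1$: for $p=(\gamma,s)$ take $q=(\gamma,s^\frown\nu^\frown1^i{}^\frown0)$, whose rank $m_\gamma(z(s)^\frown(|s|+1+i))$ is larger than $m_\gamma(z(s))$.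

**Lemma 4.** At every stage $\beta\ge1$ the choices can be made so that (S1)–(S3) hold, and so that in addition, if $\mathcal U_\beta\subset N_\beta$ is suitable at $\beta$, then $p_a\in\mathcal U_\beta$ for all $a\in\mathbb A$.

*Proof.* Let $\mathcal U'=\mathcal U_\beta$ if $\mathcal U_\beta\subset N_\beta$ is suitable at $\beta$, and $\mathcal U'=N_\beta$ otherwise.

**Step 1: the nodes $p_a$.** This step secures (S1) and (S2). Enumerate $\mathbb A$ in type $\omega$ so that proper initial segments come earlier. Choose $p_\emptyset\in\mathcal U'$ arbitrarily. Immediately after choosing any $p_a$, choose the labels $\nu_{a,i}$, $i\ge a^+$, as in Step 2; this fixes the $d_{a,i}$. When it is the turn of $a^\frown i$, the nodes $p_a\in\mathcal U'$ and $d_{a,i}=p_a\langle\nu_{a,i},i\rangle$ are already fixed, and by suitability we can choose $p_{a^\frown i}\in\mathcal U'$ with $p_{a^\frown i}\le d_{a,i}$ and with rank larger than all ranks chosen before and larger than $h(p_a)+1+i$. This gives (S1) and (S2).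

**Step 2: the labels.** This step chooses labels that higher old levels do not see. Let $p_a=(\gamma_a,s_a)$. For $\gamma_a<\gamma<\beta$ let
$$M_\gamma=\{\nu<\kappa:O_{\gamma+1}(\gamma_a,s_a{}^\frown\nu)\cap J^\gamma\ne\emptyset\}.$$
The sets $O_{\gamma+1}(\gamma_a,s_a{}^\frown\nu)$, $\nu<\kappa$, are pairwise disjoint by Lemma 2. By (2) at stage $\gamma\ge1$, their traces on $J^\gamma$ are unions of some of the countably many sets $\{\gamma\}\times Y_{a'}$. So $M_\gamma$ is countable.

For a countable $M$, consider the $f\in\kappa^\omega$ with $\theta(f\restriction i)\in M$ for infinitely many $i$. Each is the union of an infinite subset of the countable set $\theta^{-1}(M)$, so there are at most $2^\omega$ of them. Since $|\beta|\cdot2^\omega<\lambda=|\kappa^\omega|$, there is $f_a\in\kappa^\omega$ such that for every $\gamma\in(\gamma_a,\beta)$ we have $\theta(f_a\restriction i)\notin M_\gamma$ for a.a. $i$. Put $\nu_{a,i}=\theta(f_a\restriction i)$. These are non-zero, and they are distinct because the $f_a\restriction i$ have different lengths.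

**Step 3: (S3) holds.** This step checks that each old node $q=(\gamma,s)\in N_\beta$ is eventually on one side of the $d_{a,i}$. There are three cases.

* $\gamma>\gamma_a$. For a.a. $i$, $\nu_{a,i}\notin M_\gamma$. As $d_{a,i}\le(\gamma_a,s_a{}^\frown\nu_{a,i})$, then $O_{\gamma+1}(d_{a,i})\cap J^\gamma=\emptyset$, while $O_{\gamma+1}(q)\subset J^\gamma$. So $d_{a,i}\perp q$ for a.a. $i$.
* $\gamma=\gamma_a$. If $s\subseteq s_a$, all $d_{a,i}\le q$. If $s,s_a$ are incomparable, all $d_{a,i}\perp q$. If $s\supsetneq s_a$, then $d_{a,i}\perp q$ unless $\nu_{a,i}=s(|s_a|)$, which happens for at most one $i$.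
* $\gamma<\gamma_a$. Let $e=z(s_a)$. By (S3) at the earlier stage $\gamma_a\ge1$, some $j$ settles $q$ at $(\gamma_a,e)$. For $i\ge j$ we have $d_{a,i}=(\gamma_a,t)$ with $t=s_a{}^\frown\nu_{a,i}{}^\frown1^i$, so $z(t)=e$ and $|t|\ge j$. By Lemma 3 at stage $\gamma_a$, either $d_{a,i}\le q$ for all $i\ge\max(j,a^+)$, or $d_{a,i}\perp q$ for all such $i$. $\square$

This completes the recursion. The three cardinal facts have different roles: $\kappa^\omega=\lambda$ supplies the labels, $\lambda^\kappa=\lambda$ made the list $(\mathcal U_\beta)$ possible, and $\mathrm{cf}(\lambda)>\kappa$ will be used in Section 11.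

## 8. Ranks, heights and the forests $\mathbb T_m$

By (S2) and induction along $\sqsubset$ (for $\beta=0$ by the formula), $m_\beta(a)<m_\beta(a')$ whenever $a\sqsubset a'$. For $x=(\beta,b)\in X^-$ put $r(x)=m_\beta(z(b))$. Then $p^*\in O^-(p)$ and $r(p^*)=\rho(p)$. For $\beta\ge1$, the point $d_{a,i}^*$ has level $\gamma_a<\beta$, and
$$r(d_{a,i}^*)=m_{\gamma_a}(z(s_a))=\rho(p_a)=m_\beta(a).\tag{5}$$
Identity (5) drives every induction below: a point $(\beta,b)$ of positive level with $z(b)=a$ is approximated by the points $d_{a,i}^*$ of lower level and *the same rank*.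

**Lemma 5.** If $x\in O^-(\gamma,s)$, then $r(x)\in R(\gamma,s):=\{m_\gamma(a'):a'\in\mathbb A,\ a'\cap|s|=z(s)\}$. Consequently, if $q\le p$, then either $\rho(q)=\rho(p)$, or $\rho(q)>\rho(p)$ and $\rho(q)\ge h(p)$.

*Proof.* **Step 1: the first claim.** We push $x$ down to level $\gamma$. Let $x=(\beta,b)$ and induct on $\beta\ge\gamma$. If $\beta=\gamma$, then $b\supset s$ and $z(b)\cap|s|=z(s)$. If $\beta>\gamma$ and $a=z(b)$, then by (2) $d_{a,i}\le(\gamma,s)$ for some $i$. So $d_{a,i}^*\in O^-(\gamma,s)$ has lower level than $x$ and, by (5), rank $m_\beta(a)=r(x)$. Apply the induction hypothesis.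

**Step 2: the second claim.** Here (S2) enters. Let $p=(\gamma,s)$, $a=z(s)$. Apply Step 1 to $q^*\in O^-(q)\subset O^-(p)$: $\rho(q)=m_\gamma(a')$ with $a'\cap|s|=a$. If $a'=a$, then $\rho(q)=\rho(p)$. Otherwise let $i=\min(a'\setminus a)\ge|s|$; as $a\sqsubset a'$, $\rho(q)>\rho(p)$. If $\gamma\ge1$, then with $p_a=p_a^\gamma$,
$$m_\gamma(a')\ge m_\gamma(a^\frown i)>h(p_a)+1+i\ge h(p_a)+1+(|s|-a^+)=h(p).$$
If $\gamma=0$, then $m_0(a')\ge2^i>i\ge|s|\ge h(p)$. $\square$

**Definition (forest).** For $m\in\omega$ let $\mathbb T_m=\{p\in N:\rho(p)=m\}$, with the predecessor relation. Write $p\trianglelefteq q$ if $p$ is obtained from $q$ by taking predecessors finitely many ($\ge0$) times.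

Passing to the predecessor lowers the pair (level, length) lexicographically, so chains of predecessors are finite, and they stay within one rank. So $\mathbb T_m$ is a forest, and $h(p)$ is the number of proper iterated predecessors of $p$. The predecessor of $(\gamma,s^\frown1)$ is $(\gamma,s)$. The next lemma says that within one rank, the inclusion order is the forest order.

**Lemma 6.** For $p,q$ with $\rho(p)=\rho(q)$: $q\le p$ iff $p\trianglelefteq q$.

*Proof.* **Step 1: forest order implies inclusion.** It suffices that $q$ is $\le$ its predecessor. This is clear from Lemma 2 unless $q=(\beta,t)$ is a base node with $\beta\ge1$. Then let $a=z(t)$. For $b\in[t]$ we have $a':=z(b)\sqsupseteq a$, so $d_{a',k}\le p_{a'}\le p_a$ for all $k$, and $(\beta,b)\in O_{\beta+1}(p_a)$ by (2). Hence $O_{\beta+1}(q)\subset O_{\beta+1}(p_a)$, and Lemma 2 gives $q\le p_a$.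

**Step 2: the branch of a point.** This step finds all nodes of rank $r(x)$ that contain $x$. For $x=(\beta,b)\in X^-$ with $a=z(b)$, let $\mathrm{br}(x)$ consist of the nodes $(\beta,b\restriction n)$, $n\ge a^+$, and of all iterated predecessors of $(\beta,b\restriction a^+)$. *Claim: if $x\in O^-(p)$ and $\rho(p)=r(x)$, then $p\in\mathrm{br}(x)$.* Induct on $\beta$, and let $p=(\gamma,s)$; then $\gamma\le\beta$.

If $\gamma=\beta$, then $s\subset b$, $z(s)\sqsubseteq z(b)=a$ and $m_\beta(z(s))=m_\beta(a)$. So $z(s)=a$ because $m_\beta$ strictly increases along $\sqsubset$, and $|s|\ge a^+$. Hence $p\in\mathrm{br}(x)$.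

If $\gamma<\beta$, then $d_{a,i}\le p$ for a.a. $i$, so for these $i$ the point $d_{a,i}^*\in O^-(p)$ has rank $r(x)$ and lower level. By induction $p\in\mathrm{br}(d_{a,i}^*)$. Since $d_{a,i}^*=(\gamma_a,s_a{}^\frown\nu_{a,i}{}^\frown1^\omega)$ and $|s_a|\ge z(s_a)^+$, either $p\trianglelefteq p_a$ or $p=(\gamma_a,s_a{}^\frown\nu_{a,i}{}^\frown1^k)$ for some $k$. The second alternative is possible for at most one $i$, because the $\nu_{a,i}$ are distinct. So $p\trianglelefteq p_a$. As $p_a$ is the predecessor of the base node $(\beta,b\restriction a^+)$, again $p\in\mathrm{br}(x)$.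

**Step 3: inclusion implies forest order.** We apply the claim to two points that separate right after $q$. Let $q=(\beta,t)\le p$, $\rho(q)=\rho(p)$. The points $(\beta,t^\frown1^\omega)$ and $(\beta,t^\frown2^\omega)$ lie in $O^-(q)\subset O^-(p)$ and have rank $\rho(q)=\rho(p)$. So $p$ lies in both branches. Their common elements are the nodes $(\beta,t\restriction n)$ with $z(t)^+\le n\le|t|$ and the iterated predecessors of $(\beta,t\restriction z(t)^+)$. These are exactly the nodes $\trianglelefteq q$. $\square$

**Lemma 7.** For each node $q$, the set $\{p:q\le p\}$ is finite.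

*Proof.* This will give the point-countable base. Let $U(\beta,a)$ be the set of nodes $p$ of level less than $\beta$ with $\{\beta\}\times Y_a\subset O^-(p)$. By (2) this is equivalent to $(\{\beta\}\times Y_a)\cap O^-(p)\ne\emptyset$. Let $q=(\beta,t)\le p$. By Lemma 2, either $p=(\beta,t')$ with $t'\subseteq t$ (finitely many), or $p$ has level less than $\beta$ and $q^*\in O^-(p)$, i.e. $p\in U(\beta,z(t))$. So it suffices that $U(\beta,a)$ is finite.

Induct on $\beta$; $U(0,a)=\emptyset$. Let $\beta\ge1$ and $p=(\gamma,s)\in U(\beta,a)$. Then $d_{a,i}\le p$ for a.a. $i$, so $\gamma\le\gamma_a$. If $\gamma=\gamma_a$, then $s\subseteq s_a{}^\frown\nu_{a,i}{}^\frown1^i$ for a.a. $i$, so $s\subseteq s_a$ because the $\nu_{a,i}$ are distinct; this leaves finitely many $p$. If $\gamma<\gamma_a$, then $d_{a,i}^*\in O^-(p)$ for some $i$, so $p\in U(\gamma_a,z(s_a))$, which is finite by the induction hypothesis since $\gamma_a<\beta$. $\square$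

## 9. Branches decide nodes

The points of $X$ are the infinite branches of the forests, not the points of $X^-$. A point $(\beta,b)$ of $X^-$ gives the branch $\mathrm{br}(\beta,b)$, but a branch may also climb through infinitely many levels. Having all branches is what will make the strata complete.

**Definition (the set $X$).** $S_m$ is the set of all infinite branches $x=(x_n)_{n\in\omega}$ of $\mathbb T_m$: $x_0$ is a root and $x_n$ is the predecessor of $x_{n+1}$, so $h(x_n)=n$. Let $X=\bigcup_mS_m$, and $r(x)=m$ for $x\in S_m$; so $r(x)=\rho(x_n)$ for all $n$. For a node $p$ put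
$$O(p)=\{x\in X:x_n\le p\text{ for some }n\}.$$

Every node $(\gamma,s)$ lies on an infinite branch, formed by its iterated predecessors and the nodes $(\gamma,s^\frown1^k)$. By Lemma 6, $x_{n+1}\le x_n$. Therefore
$$q\le p\Rightarrow O(q)\subset O(p),\quad q\perp p\Rightarrow O(q)\cap O(p)=\emptyset,\quad x\in O(x_n),\quad O(p)\cap S_{\rho(p)}\ne\emptyset.\tag{6}$$
For the second statement: if $x_n\le q$ and $x_k\le p$, then $x_{\max(n,k)}$ is $\le$ both, and $O^-(x_{\max(n,k)})\ne\emptyset$.

**Lemma 8.** For every $x\in X$ and every node $p$: $x_n\le p$ for some $n$, or $x_n\perp p$ for some $n$.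

*Proof.* Let $p=(\gamma,s)$ and induct on $\gamma$. Write $x_n=(\varepsilon_n,u_n)$ and $c_n=z(u_n)$. For each $n$ there are two possibilities. Either $\varepsilon_{n+1}=\varepsilon_n$ and $u_{n+1}=u_n{}^\frown\nu$ with $\nu\ne0$; or $\varepsilon_{n+1}>\varepsilon_n$, $x_{n+1}$ is a base node, and $x_n=p^{\varepsilon_{n+1}}_{c_{n+1}}$. So $(\varepsilon_n)$ is non-decreasing, and exactly one of the following three cases holds.

**Case 1: $\max_n\varepsilon_n$ exists and equals $\gamma$.** Here everything is decided on level $\gamma$. For all large $n$, $\varepsilon_n=\gamma$; from there on $|u_n|$ grows by one at each step, so eventually $|u_n|\ge|s|$. Then $u_n\supseteq s$ or $u_n,s$ are incomparable, i.e. $x_n\le p$ or $x_n\perp p$.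

**Case 2: $\varepsilon_n>\gamma$ for some $n$.** Here (S3) gives a deadline for each $x_k$, and we show that the branch catches up with it. For $k\ge n$ let $j(k)$ be the least $j$ that settles $p$ at $(\varepsilon_k,c_k)$; it exists by (S3). If $|u_k|\ge j(k)$, Lemma 3 gives $x_k\le p$ or $x_k\perp p$. Put $e(k)=\max(0,j(k)-|u_k|)$. We claim that $e(k+1)\le e(k)-1$ whenever $e(k)\ge1$. Then $e(k)=0$ for some $k$, which finishes this case.

If $\varepsilon_{k+1}=\varepsilon_k$, then $c_{k+1}=c_k$, $j(k+1)=j(k)$ and $|u_{k+1}|=|u_k|+1$, and the claim holds. If $\varepsilon_{k+1}>\varepsilon_k$, then $p^{\varepsilon_{k+1}}_{c_{k+1}}=x_k$, so $d^{\varepsilon_{k+1}}_{c_{k+1},i}=(\varepsilon_k,t)$ with $z(t)=c_k$ and $|t|=|u_k|+1+i$. For $i\ge j(k)-|u_k|-1=e(k)-1$ (and $i\ge c_{k+1}^+$) we have $|t|\ge j(k)$. So by Lemma 3 at stage $\varepsilon_k$ these nodes are all $\le p$ or all $\perp p$. Thus $e(k)-1$ settles $p$ at $(\varepsilon_{k+1},c_{k+1})$, and $e(k+1)\le j(k+1)\le e(k)-1$.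

**Case 3: $\varepsilon_n<\gamma$ for all $n$.** Here $p$ lies above the whole branch, and we show that level $\gamma$ avoids some $x_N$, i.e. $O_{\gamma+1}(x_N)\cap J^\gamma=\emptyset$. Then $x_N\perp p$, since $O_{\gamma+1}(p)\subset J^\gamma$. We have $\gamma\ge1$; let $p_a=(\gamma_a,s_a)$ and $d_{a,i}$ be the data of stage $\gamma$. The induction hypothesis applies to every $p_a$, since $\gamma_a<\gamma$. By (2) it suffices to find $N$ such that
$$\text{for every }a'\in\mathbb A,\quad d_{a',i}\perp x_N\text{ for infinitely many }i.\tag{7}$$

If $x_N\perp p_\emptyset$ for some $N$, then $d_{a',i}\le p_{a'}\le p_\emptyset$ gives (7). Otherwise $x_n\le p_\emptyset$ for some $n$, so $A=\{a\in\mathbb A:x_n\le p_a\text{ for some }n\}$ contains $\emptyset$. If $a\in A$, then $m_\gamma(a)=\rho(p_a)\le r(x)$ by Lemma 5. As $m_\gamma$ is injective, $A$ is finite. Take $a\in A$ maximal under $\sqsubseteq$, and $n$ with $x_n\le p_a$.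

*There is $k$ with $x_k\perp d_{a,i}$ for a.a. $i$.* Otherwise, by (S3) at stage $\gamma$ applied to $x_k\in N_\gamma$, for every $k$ we have $d_{a,i}\le x_k$ for a.a. $i$, so $\varepsilon_k\le\gamma_a$. For $k\ge n$, $x_k\le p_a$ gives $\gamma_a\le\varepsilon_k$. So for all $k\ge n$: $\varepsilon_k=\gamma_a$ and $u_k\supseteq s_a$, and $|u_k|\to\infty$. Take $k\geq n$ with $|u_k|>|s_a|$. Then $d_{a,i}\le x_k$ forces $\nu_{a,i}=u_k(|s_a|)$, which holds for at most one $i$, a contradiction.

For each $i\ge a^+$ we have $a^\frown i\notin A$ by maximality, so by the induction hypothesis $x_{n_i}\perp p_{a^\frown i}$ for some $n_i$. Let $N\ge n,k$, and $N\ge n_i$ for the finitely many $i$ with $x_k\not\perp d_{a,i}$. Since $p_{a^\frown i}\le d_{a,i}$ and the $x_n$ decrease, we get: $x_N\le p_a$; $x_N\perp d_{a,i}$ for a.a. $i$; and $x_N\perp p_{a^\frown i}$ for all $i\ge a^+$. We check (7) for $a'\in\mathbb A$.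

* $a'=a$: this is the second of the three properties.
* $a\sqsubset a'$: with $i=\min(a'\setminus a)$, (4) gives $d_{a',j}\le p_{a'}\le p_{a^\frown i}\perp x_N$ for all $j$.
* $a'\sqsubset a$: with $i=\min(a\setminus a')$, (4) gives $x_N\le p_a\le d_{a',i}$, and by (3) $d_{a',i}\perp d_{a',j}$ for all $j\ne i$.
* Otherwise let $e$ be the longest common initial segment of $a,a'$, and $i=\min(a\setminus e)$, $i'=\min(a'\setminus e)$; then $i\ne i'$. For all $j$: $x_N\le p_a\le d_{e,i}$, $d_{a',j}\le p_{a'}\le d_{e,i'}$, and $d_{e,i}\perp d_{e,i'}$. $\square$

## 10. A zero-dimensional Moore space of first category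

If $x\in O(p)\cap O(q)$, then $x_k\le p$ and $x_k\le q$ for some $k$, and $x\in O(x_k)\subset O(p)\cap O(q)$. So $\{O(p):p\in N\}$ is a base of a topology on $X$, and $(O(x_n))_n$ is a decreasing local base at $x$. We fix this topology. The space is non-empty by (6).

**Step 1: the base is clopen and point-countable.** This is where Lemmas 7 and 8 are used. If $x\notin O(p)$, then $x_n\perp p$ for some $n$ by Lemma 8, so $O(x_n)\cap O(p)=\emptyset$ by (6); hence $O(p)$ is clopen. Next, $x\in O(p)$ iff $x_n\le p$ for some $n$, and by Lemma 7 only countably many $p$ satisfy this.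

**Step 2: the strata are complete.** This step prepares category arguments inside $S_m$. By Lemma 6,
$$\text{if }\rho(p)=m,\text{ then }O(p)\cap S_m\text{ is the set of branches of }\mathbb T_m\text{ through }p.\tag{8}$$
So in the subspace $S_m$ the sets $\{y\in S_m:y_n=x_n\}$, $n\in\omega$, form a local base at $x$. Hence $S_m$, if non-empty, is metrized by $d(x,y)=2^{-\min\{n:x_n\ne y_n\}}$ for $x\ne y$. The metric is complete: the coordinates of a Cauchy sequence stabilize and form an infinite branch, which is its limit. By the Baire category theorem, every open subspace of $S_m$ is Baire.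

**Step 3: ranks and heights.** This step transfers Lemma 5 to $X$. As $r(x)=\rho(x_k)$ for all $k$,
$$\text{if }x\in O(p),\text{ then }r(x)=\rho(p),\text{ or }r(x)>\rho(p)\text{ and }r(x)\ge h(p).\tag{9}$$

**Step 4: $X$ is $T_1$, zero-dimensional and regular.** Let $x\ne y$. If $r(x)=r(y)$ and $x_n\ne y_n$, then $y\notin O(x_n)$ and $x\notin O(y_n)$ by (8), since $h(x_n)=h(y_n)=n$ and a branch has only one node of height $n$. If $r(x)<r(y)$, then by (9) $x\notin O(y_0)$, and $y\notin O(x_n)$ for $n>r(y)$. So $X$ is $T_1$. Having a clopen base, it is zero-dimensional and regular.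

**Step 5: $X$ is developable.** This step shows that large stars are single basic sets. Let $\mathcal G_n=\{O(p):h(p)=n\}$, an open cover since $x\in O(x_n)$. Let $n>r(x)$, $h(p)=n$ and $x\in O(p)$. By (9), $\rho(p)=r(x)$; by (8), $p$ lies on the branch $x$, so $p=x_n$. Hence $\mathrm{St}(x,\mathcal G_n)=O(x_n)$ for all $n>r(x)$, and $(\mathcal G_n)$ is a development. Thus $X$ is a Moore space.

**Step 6: $X$ is of first category.** This step copies the sets $F_k$ of Section 1. Let $F_m=\{x:r(x)\le m\}$, so $X=\bigcup_mF_m$. If $r(x)>m$, then $O(x_0)\cap F_m=\emptyset$ by (9), so $F_m$ is closed. For any node $(\gamma,s)$, the node $q=(\gamma,s^\frown0^{m+1})\le(\gamma,s)$ has $\rho(q)\ge m+1$, because $m_\gamma$ strictly increases along $\sqsubset$. So by (9) and (6), $\emptyset\ne O(q)\subset O(\gamma,s)\setminus F_m$, and $F_m$ is nowhere dense. In a non-empty open subspace $G$ the sets $G\setminus F_m$ are dense open with empty intersection, so no non-empty open subspace of $X$ is Baire; in particular $X$ is not.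

## 11. Every pair of dense $G_\delta$ sets has dense intersection

It remains to prove that $X$ is Volterra. Suppose $P,Q$ are dense $G_\delta$ sets and $P\cap Q$ is not dense. Fix a node $o$ with $O(o)\cap P\cap Q=\emptyset$.

**Definition (free).** A node $p\le o$ is *$P$-free* if $O(p)\cap S_{\rho(p)}\cap P=\emptyset$, and *$Q$-free* if $O(p)\cap S_{\rho(p)}\cap Q=\emptyset$.

**Lemma 9.** Every $p\le o$ has some $q\le p$ with $\rho(q)=\rho(p)$ which is $P$-free or $Q$-free.

*Proof.* This is category in one stratum. Let $m=\rho(p)$ and $G=O(p)\cap S_m$, a non-empty Baire space by (6) and Step 2 of Section 10. The sets $P\cap G$ and $Q\cap G$ are disjoint $G_\delta$ sets in $G$, so they are not both dense in $G$. Say $P\cap G$ misses a non-empty open $H\subset G$; the other case is the same. Pick $x\in H$ and $n$ with $x_n\le p$ and $O(x_n)\cap S_m\subset H$, and put $q=x_n$. Then $\rho(q)=m$, and $q$ is $P$-free. $\square$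

**Lemma 10.** For some $R\in\{P,Q\}$ there is a non-empty set $\mathcal V$ of $R$-free nodes such that for all $p\in\mathcal V$, $\nu\in\kappa\setminus\{0\}$, $i\in\omega$ there is $q\in\mathcal V$ with $q\le p\langle\nu,i\rangle$ and $\rho(q)>\rho(p)$.

*Proof.* The aim is to be able to stay with one of the two sets while the rank increases.

**Case (i): there is $p_0\le o$ such that no $q\le p_0$ with $\rho(q)>\rho(p_0)$ is $P$-free.** Let $R=Q$ and $\mathcal V=\{q\le p_0:\rho(q)>\rho(p_0),\ q\ Q\text{-free}\}$. Let $p=(\gamma,s)\in\mathcal V$. Then $p'=(\gamma,s^\frown\nu^\frown1^i{}^\frown0)\le p\langle\nu,i\rangle$ has $\rho(p')>\rho(p)>\rho(p_0)$. By Lemma 9 some $q\le p'$ with $\rho(q)=\rho(p')$ is $P$-free or $Q$-free. By the case assumption it is not $P$-free, so it is $Q$-free and belongs to $\mathcal V$. Non-emptiness follows in the same way from $p_0=(\gamma_0,s_0)$ and $p'=(\gamma_0,s_0{}^\frown0)$.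

**Case (ii): otherwise.** Let $R=P$ and $\mathcal V=\{q\le o:q\ P\text{-free}\}$. Now every $p''\le o$ has a $P$-free $q\le p''$ with $\rho(q)>\rho(p'')$. Apply this to $p''=o$ for non-emptiness, and to $p''=p\langle\nu,i\rangle$, which has $\rho(p'')=\rho(p)$. $\square$

**Capturing.** We now cut $\mathcal V$ down to a set on the list. Choose $v\in\mathcal V$ and a function that assigns to each $(p,\nu,i)$ with $p\in\mathcal V$ a node $q\in\mathcal V$ as in Lemma 10. Let $\mathcal U^0=\{v\}$, let $\mathcal U^{k+1}$ be $\mathcal U^k$ together with all values at triples with $p\in\mathcal U^k$, and let $\mathcal U=\bigcup_k\mathcal U^k$. Then $\mathcal U\subset\mathcal V$, $|\mathcal U|\le\kappa$, and $\mathcal U$ has the property in Lemma 10. As $\mathrm{cf}(\lambda)>\kappa$, $\mathcal U\subset N_{\beta_0}$ for some $\beta_0<\lambda$. Choose $\beta\ge\max(\beta_0,1)$ with $\mathcal U_\beta=\mathcal U$. By Lemma 2 the relation $\le$ agrees with $\le_\beta$ on $N_\beta$, so $\mathcal U$ is suitable at $\beta$. By Lemma 4 all nodes $p_a=p_a^\beta$ lie in $\mathcal U$, so *all $p_a$ are $R$-free*. Let $w=(\beta,\emptyset)$;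 its basic set is that of the whole new copy glued at stage $\beta$.

**Lemma 11.** If $y\in O^-(w)$ and $r(y)=m_\beta(a)$, then $y\in O^-(p_a)$.

*Proof.* This says that the stratum of $w$ of rank $\rho(p_a)$ stays below $p_a$, not only at level $\beta$ but at all later levels. Let $y=(\beta',b)$, $\beta'\ge\beta$, and induct on $\beta'$. If $\beta'=\beta$, then $z(b)=a$ by injectivity of $m_\beta$, and $y\in O^-(p_a)$ by (2), since all $d^\beta_{a,i}\le p_a$.

Let $\beta'>\beta$, $a'=z(b)$ and $d'_i=d^{\beta'}_{a',i}$. By (2), $d'_i\le w$ for a.a. $i$. So $(d'_i)^*\in O^-(w)$ has level less than $\beta'$ and, by (5), rank $m_{\beta'}(a')=r(y)=m_\beta(a)$. By the induction hypothesis, $(d'_i)^*\in O^-(p_a)$. Hence $d'_i\not\perp p_a$ for a.a. $i$, and (S3) at stage $\beta'$ with $q=p_a$ gives $d'_i\le p_a$ for a.a. $i$. By (2), $y\in O^-(p_a)$. $\square$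

**Conclusion of the proof of Theorem A.** We show $O(w)\cap R=\emptyset$; this contradicts the density of $R$, as $O(w)$ is open and non-empty. Let $x\in O(w)$, $m=r(x)$, and $x_n\le w$ for all $n\ge n_0$. Lemma 5, applied to $x_{n_0}^*\in O^-(w)$, gives $m=\rho(x_{n_0})\in R(\beta,\emptyset)=\{m_\beta(a):a\in\mathbb A\}$. Say $m=m_\beta(a)=\rho(p_a)$.

By Lemma 8, $x_k\le p_a$ for some $k$ or $x_k\perp p_a$ for some $k$. Suppose the latter; since the $x_n$ decrease, we may take $k\ge n_0$. Then $x_k^*\in O^-(x_k)\subset O^-(w)$ has rank $\rho(x_k)=m=m_\beta(a)$, so $x_k^*\in O^-(p_a)$ by Lemma 11. This contradicts $x_k\perp p_a$. So $x_k\le p_a$ for some $k$, i.e. $x\in O(p_a)\cap S_{\rho(p_a)}$. As $p_a$ is $R$-free, $x\notin R$.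

Hence no such pair $P,Q$ exists, and $X$ is Volterra by Proposition 1. Together with Section 10 this proves Theorem A: not every Volterra Moore space is Baire. $\blacksquare$

## 12. Open subspaces of $X$ and $\sigma$-point-finite $\pi$-bases

The two theorems fit together as follows. An open subspace $O$ of a Volterra space is Volterra: add $X\setminus\overline O$ to two dense $G_\delta$ subsets of $O$ to obtain dense $G_\delta$ subsets of the whole space, whose intersection is dense, in particular dense in $O$. Let $G$ be a non-empty open subspace of the space $X$ of Theorem A. It is first countable, $T_1$, Volterra and not Baire, so by Theorem B it has no $\sigma$-point-finite $\pi$-base. As $G$ is a Moore space, it is in particular not metacompact. So for Volterra Moore spaces a $\sigma$-point-finite base implies Baire, while a point-countable base of clopen sets does not, even when the space is a countable union of completely metrizable subspaces, here the $S_m$.
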